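# Five terms in the middle of an Auslander–Reiten sequence

## 1. From four middle terms to five

Let $K$ be an algebraically closed field and $A$ a finite-dimensional $K$-algebra. Modules are finite-dimensional right $A$-modules. Let
$$\eta:\quad 0\to X\to\bigoplus_{i=1}^tE_i\to M\to 0$$
be an Auslander–Reiten sequence with all $E_i$ indecomposable, and put $\operatorname{sd}(\eta)=t$. How large can $t$ be?

If $A$ is representation-finite, a theorem of Bautista and Brenner says that $t\le 4$, and that if $t=4$, one of the $E_i$ is projective-injective. Now let $A$ be tame, which means roughly that in each dimension the indecomposables form finitely many one-parameter families, up to finitely many exceptions (the precise definition is in Section 2). The answer one would first guess is that nothing changes: at most four terms, and four only with a projective-injective among them. We test this on small quivers. Modules are described as representations, and $P_i,I_i,S_i$ are the indecomposable projective, indecomposable injective and simple module at vertex $i$.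

**Star quivers.** Take vertices $0,1,\dots,s$ with $s\ge 1$ and $c_\nu\ge1$ arrows $\nu\to0$ for each $\nu\ge1$. Then $P_0=S_0$ is simple, and $\operatorname{rad}P_\nu\cong P_0^{c_\nu}$. The inclusion $\operatorname{rad}P_\nu\to P_\nu$ is the sink map of $P_\nu$, so there are $c_\nu$ independent irreducible maps $P_0\to P_\nu$. There is no irreducible map from $P_0$ to a non-projective indecomposable $Z$, because it would give an irreducible map $\tau Z\to P_0$, while the sink map of $P_0$ is $0\to P_0$. Finally, $P_0$ is a proper submodule of the indecomposable module $P_1$, so it is not injective. Hence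
$$0\to P_0\to\bigoplus_{\nu=1}^sP_\nu^{c_\nu}\to\tau^-P_0\to0$$
is an Auslander–Reiten sequence. If some $P_\nu$ is injective, then its socle $P_0^{c_\nu}$ is simple, so $c_\nu=1$ and $P_\nu=I_0$; since $I_0$ has dimension $c_\omega$ at each vertex $\omega\geq 1$, this forces $s=1$. So if $\sum_\nu c_\nu^2\ge2$, no middle term is injective.

With $s=1$, $c_1=2$ (the Kronecker quiver) we get two middle terms, and the guess survives. With $s=4$ and all $c_\nu=1$ (the four-subspace quiver, of type $\widetilde D_4$, which is tame) we get four middle terms and none is projective-injective. The second half of the guess is false.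

**A commutative quiver.** Take $a\to b_i\to c$ for $1\le i\le 4$, with all four paths $a\to c$ equal. The representation $P=P_a$ with dimension $1$ at each vertex and identity maps has simple socle $S_c$, so it embeds in $I_c$. Both have dimension $6$, so $P\cong I_c$ is projective-injective, and $\operatorname{rad}P/\operatorname{soc}P=\bigoplus_{i=1}^4S_{b_i}$. The Auslander–Reiten sequence
$$0\to\operatorname{rad}P\to P\oplus\operatorname{rad}P/\operatorname{soc}P\to P/\operatorname{soc}P\to0$$
has five middle terms. The algebra is tame (checked in Section 9), so the first half of the guess is false too.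

The corrected guess is the Five Terms in the Middle Conjecture of the "Atlas Of Finite-Dimensional Algebras": for tame $A$ we have $\operatorname{sd}(\eta)\le5$, and if $\operatorname{sd}(\eta)=5$, then one of the $E_i$ is projective-injective. We shall prove it, in a sharper form. The star quivers suggest what to sharpen. For $s=1$, $c_1=3$ there are only three middle terms, but the three-arrow Kronecker algebra is not tame, as a count in Section 3 will show. The count depends on the number $\sum_\nu c_\nu^2$, which is $9$ here, and not on $\sum_\nu c_\nu$.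

**Theorem A.** Let $A$ be a tame algebra over the algebraically closed field $K$, and let $\eta:0\to X\to\bigoplus_{i=1}^tE_i\to M\to0$ be an Auslander–Reiten sequence with all $E_i$ indecomposable.

1. At most one $E_i$ is projective-injective.
2. Group the $E_i$ that are not projective-injective into isomorphism classes, with multiplicities $c_1,\dots,c_s$. Then $\sum_\nu c_\nu^2\le4$.

Hence $\operatorname{sd}(\eta)\le4$ if no $E_i$ is projective-injective, and $\operatorname{sd}(\eta)\le5$ always. If $\operatorname{sd}(\eta)=5$, then exactly one $E_i$ is projective-injective. So the Five Terms in the Middle Conjecture holds.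

The last three sentences follow from (1) and (2): $\sum c_\nu\le\sum c_\nu^2\le4$, and a projective-injective term adds at most $1$.

## 2. Meshes, irreducible maps, tameness

We write $D=\operatorname{Hom}_K(-,K)$, $\ell$ for length, $h(X,Y)=\dim_K\operatorname{Hom}_A(X,Y)$, and $[S:Z]$ for the multiplicity of the indecomposable $Z$ as a direct summand of $S$. Maps are composed from right to left. A *mesh* is an Auslander–Reiten sequence $0\to Z'\to B\to Z\to 0$; then $Z'=\tau Z$ and $Z=\tau^-Z'$. The left map is the source map of $Z'$, the right map is the sink map of $Z$. For indecomposables, $\operatorname{Irr}(X,Y)=\operatorname{rad}(X,Y)/\operatorname{rad}^2(X,Y)$. In the Kronecker case, $\operatorname{Irr}(P_0,P_1)$ has dimension $2$, and a basis of it gives the two components of the source map $P_0\to P_1^2$.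

**Definition (tame).** $A$ is tame if for every $d$ there are finitely many $K[T]$-$A$-bimodules $Q_i$, free of finite rank over $K[T]$, such that all but finitely many isomorphism classes of indecomposable $d$-dimensional modules are of the form $K[T]/(T-\lambda)\otimes_{K[T]}Q_i$. Representation-finite algebras are included.

For example, the $2$-dimensional indecomposables of the Kronecker algebra are the representations $K\rightrightarrows K$ given by two scalars, not both zero. Up to isomorphism these are $(1,\lambda)$ and $(0,1)$. The bimodule $K[T]\rightrightarrows K[T]$ with maps $1$ and $T$ gives all but the last one.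

If $A$ is tame, so is $A^{\mathrm{op}}$: apply $D$ to modules and replace $Q_i$ by $\operatorname{Hom}_{K[T]}(Q_i,K[T])$. Also, $D$ turns meshes into meshes.

These are the textbook facts we use.

**(F1)** An irreducible map is a proper monomorphism or a proper epimorphism. So if $X\to P$ is irreducible and $P$ is indecomposable projective, it is mono (an epi would split), and $\ell(P)>\ell(X)$. Dually, if $I\to M$ is irreducible with $I$ indecomposable injective, then $\ell(I)>\ell(M)$. The sink map of $P$ is $\operatorname{rad}P\to P$, and the source map of $I$ is $I\to I/\operatorname{soc}I$.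

**(F2)** For indecomposables $E,Z$, $\dim\operatorname{Irr}(E,Z)$ is the multiplicity of $Z$ in the target of the source map of $E$, and also the multiplicity of $E$ in the source of the sink map of $Z$. If $E$ is not injective, then $\dim\operatorname{Irr}(E,Z)=\dim\operatorname{Irr}(Z,\tau^-E)$. In a mesh $0\to E\to Z^c\oplus R\to E'\to0$ with $[R:Z]=0$, the components $Z\to E'$ form a basis of $\operatorname{Irr}(Z,E')$. Finally, if the classes of $g_1,\dots,g_c:E\to Z$ form a basis of $\operatorname{Irr}(E,Z)$, then the $g_a$ are the components into $Z^c$ of some source map $E\to Z^c\oplus R$ with $[R:Z]=0$.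

Proof of the final claim: let $s=(s_1,\dots,s_c,s_R)$ be any source map. The classes of the $s_b$ form a basis of $\operatorname{Irr}(E,Z)$. Every map in $\operatorname{rad}^2(E,Z)$ is a sum of maps $h_2h_1$ with both factors radical; here $h_1=h_1's$, so the sum is a radical map composed with $s$. Hence $g_a=\sum_b\lambda_{ab}s_b+\rho_as$ with $(\lambda_{ab})$ invertible and $\rho_a\in\operatorname{rad}(Z^c\oplus R,Z)$. So $(g_1,\dots,g_c,s_R)$ is $s$ followed by an endomorphism of $Z^c\oplus R$ that is invertible modulo the radical, hence by an automorphism. The same argument works for several pairwise non-isomorphic $Z$'s at the same time.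

**(F3)** $\operatorname{Ext}^1_A(V,L)\cong D\,\overline{\operatorname{Hom}}_A(L,\tau V)$, naturally in $L$, where $\overline{\operatorname{Hom}}$ means $\operatorname{Hom}$ modulo the maps that factor through injectives.

**(F4)** For a mesh $0\to Z'\to B\to Z\to0$ and any $S$: $h(S,Z')-h(S,B)+h(S,Z)=[S:Z]$. (The image of $\operatorname{Hom}(S,B)\to\operatorname{Hom}(S,Z)$ is $\operatorname{rad}(S,Z)$, and $\operatorname{End}(Z)/\operatorname{rad}=K$.) If $[Y:Z']=0$, then $0\to\operatorname{Hom}(Z,Y)\to\operatorname{Hom}(B,Y)\to\operatorname{Hom}(Z',Y)\to0$ is exact, since every map $Z'\to Y$ is radical and so factors through the source map.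

**(F5)** If $P$ is indecomposable projective-injective and not simple, then $0\to\operatorname{rad}P\to P\oplus\operatorname{rad}P/\operatorname{soc}P\to P/\operatorname{soc}P\to0$ is a mesh, and it is the only mesh with $P$ in the middle. A simple projective-injective module is not in the middle of any mesh.

From algebraic geometry: if a morphism of constructible sets $\mathcal Q\to Y$ has all fibers of dimension $\le e$, then $\dim\mathcal Q\le\dim Y+e$; if all nonempty fibers have dimension exactly $e$, then $\dim\mathcal Q$ is $e$ plus the dimension of the image.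

## 3. Cokernels of monomorphisms and the number $\sum c_\nu^2-4$

In a tame algebra, $n$-dimensional modules depend on at most $n$ parameters. The next lemma turns this into a statement about families of monomorphisms $U\to V$: their cokernels cannot vary too much.

**Lemma 1.** Let $A$ be tame, let $U,V$ be modules, $D_0=\dim V-\dim U$, and let $\mathcal X\subseteq\operatorname{Hom}_A(U,V)$ be a nonempty open subset consisting of monomorphisms. If $\dim\{f\in\mathcal X:\operatorname{Coker}f\cong C\}\le h(U,V)-p$ for every module $C$, then $p\le D_0$.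

**Proof.** A $D_0$-dimensional module is a direct sum of at most $D_0$ indecomposables. Choosing $K[T]$-bases of the bimodules $Q_i$ of rank $d\le D_0$ makes $\lambda\mapsto K[T]/(T-\lambda)\otimes Q_i$ a morphism from the affine line to the variety $\operatorname{mod}_A(d)$ of $d$-dimensional modules. The finitely many exceptional modules of each dimension give morphisms from points. Forming direct sums, we obtain finitely many morphisms $\mu_j:Y_j\to\operatorname{mod}_A(D_0)$ with $Y_j$ a product of affine lines and points, $\dim Y_j\le D_0$, such that every $D_0$-dimensional module is isomorphic to some $\mu_j(y)$.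

Let $\mathcal Q_j=\{(f,y)\in\mathcal X\times Y_j:\operatorname{Coker}f\cong\mu_j(y)\}$. It is the image of the set of triples $(f,y,\pi)$ with $\pi:V\to\mu_j(y)$ $A$-linear, surjective and $\pi f=0$; for dimension reasons $0\to U\to V\to\mu_j(y)\to0$ is then exact. The set of triples is locally closed, so $\mathcal Q_j$ is constructible. The projections of the finitely many $\mathcal Q_j$ cover $\mathcal X$, which is irreducible of dimension $h(U,V)$. So one of them is dense, and $\dim\mathcal Q_j\ge h(U,V)$ for that $j$. The fibers of $\mathcal Q_j\to Y_j$ have dimension $\le h(U,V)-p$. Hence $h(U,V)\le D_0+h(U,V)-p$. $\square$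

**The count for stars.** Take the star algebra of Section 1, put $T=\sum c_\nu^2$, and assume $T\ge 2$. For $k\ge1$ let
$$U=P_0^{2k},\qquad V=\bigoplus_\nu P_\nu^{kc_\nu}.$$
Since $U$ is concentrated at $0$ and projective there, $\operatorname{Hom}(U,V)=\operatorname{Hom}_K(K^{2k},V_0)$ with $\dim V_0=kT$. So $h(U,V)=2k^2T$, and the monomorphisms form a nonempty open set. The image of $f$ lies in $V_0=\operatorname{rad}V$, so $V\to\operatorname{Coker}f$ is a projective cover. If $\operatorname{Coker}f\cong\operatorname{Coker}f'$, the isomorphism lifts to an automorphism $\phi$ of $V$ with $\phi f(U)=f'(U)$, so $f'=\phi fu$ with $u\in\operatorname{Aut}U$. Now $\dim\operatorname{Aut}U=4k^2$, and $\dim\operatorname{Aut}V=k^2T$ because $\operatorname{Hom}(P_\nu,P_\omega)$ is $K$ for $\nu=\omega$ and $0$ for distinct $\nu,\omega\ge1$. So the sets with fixed cokernel have dimension at most $h(U,V)-p$ with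
$$p=2k^2T-4k^2-k^2T=(T-4)k^2,$$
and if the algebra is tame, Lemma 1 gives $(T-4)k^2\le\dim V-\dim U=k\cdot\text{const}$ for all $k$. Hence $T\le4$. In particular the five-subspace quiver, the three-arrow Kronecker quiver, and the star with $(c_1,c_2)=(2,1)$ are not tame.

## 4. The second radical layer of a projective

The count for stars works for the first two radical layers of an indecomposable projective over any algebra. This settles the case with a projective-injective middle term, and it will be needed again in Section 6.

**Lemma 2.** Let $A$ be tame and $P$ indecomposable projective with $\operatorname{rad}P/\operatorname{rad}^2P\cong\bigoplus_SS^{n_S}$ ($S$ simple, pairwise non-isomorphic). Then $\sum_Sn_S^2\le4$. Dually, if $I$ is indecomposable injective and $\operatorname{soc}(I/\operatorname{soc}I)\cong\bigoplus S^{n_S}$, then $\sum n_S^2\le4$.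

**Proof.** The second claim is the first one for $DI$ over $A^{\mathrm{op}}$. Suppose $N:=\sum n_S^2\ge5$. Put $P''=P/\operatorname{rad}^2P$. Since $P''$ has simple top and is not simple, $\operatorname{soc}P''=\operatorname{rad}P''=\bigoplus S^{n_S}$. Let
$$U=\bigoplus_SS^{n_Sk},\qquad V=(P'')^{2k},$$
and let $\mathcal X$ be the set of monomorphisms $U\to V$. It is open and nonempty, and $h(U,V)=\sum_S(n_Sk)(2kn_S)=2k^2N$.

Let $\operatorname{Coker}f\cong\operatorname{Coker}f'$. As $f(U),f'(U)\subseteq\operatorname{soc}V=\operatorname{rad}V$, both cokernels have projective cover $P^{2k}$. The isomorphism lifts to $\phi\in\operatorname{Aut}(P^{2k})$ that maps the kernel of $P^{2k}\to\operatorname{Coker}f$ onto that of $P^{2k}\to\operatorname{Coker}f'$. Since $\operatorname{End}P=K\oplus\operatorname{rad}\operatorname{End}P$, we have $\phi=\gamma+\rho$ with $\gamma\in GL_{2k}(K)$ and $\rho(P^{2k})\subseteq\operatorname{rad}P^{2k}$, hence $\rho(\operatorname{rad}P^{2k})\subseteq\operatorname{rad}^2P^{2k}$. So $\phi$ acts on $\operatorname{rad}V=(\operatorname{rad}P/\operatorname{rad}^2P)^{2k}$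 as $\gamma$. Both kernels contain $\operatorname{rad}^2P^{2k}$, and their images in $V$ are $f(U)$ and $f'(U)$. Therefore $f'(U)=\gamma f(U)$ and $f'=\gamma fu$ with $u\in\operatorname{Aut}U$. So the sets with fixed cokernel have dimension $\le4k^2+k^2N=h(U,V)-k^2(N-4)$. Lemma 1 gives
$$k^2\le k^2(N-4)\le\dim V-\dim U=k\cdot\text{const}\quad\text{for all }k,$$
a contradiction. $\square$

**Theorem A when some $E_i$ is projective-injective.** Let $P=E_1$ be projective-injective. By (F5), $X\cong\operatorname{rad}P$, and the other middle terms are the indecomposable summands of $H=\operatorname{rad}P/\operatorname{soc}P$. By (F1) every projective middle term has length $>\ell(X)>\ell(H)$, so no summand of $H$ is projective. This proves part (1), for every algebra $A$. For part (2) write $H=\bigoplus E_\nu^{c_\nu}$ with the $E_\nu$ pairwise non-isomorphic, and choose a simple $S_\nu$ in the top of $E_\nu$. Let $\operatorname{rad}P/\operatorname{rad}^2P=\bigoplus S^{n_S}$. Since $\operatorname{top}H$ is a quotient of this module, $n_S\ge\sum_{\nu:S_\nu\cong S}c_\nu$. So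
$$\sum_\nu c_\nu^2\le\sum_S\Big(\sum_{\nu:S_\nu\cong S}c_\nu\Big)^2\le\sum_Sn_S^2\le4.$$

For the rest of the proof we assume that no $E_i$ is projective-injective, and we suppose, for contradiction, that
$$\bigoplus_iE_i=\bigoplus_{\nu=1}^sE_\nu^{c_\nu}\quad(E_\nu\text{ pairwise non-isomorphic}),\qquad T:=\sum_\nu c_\nu^2\ge5.$$

## 5. The star count at an arbitrary mesh

The natural attempt is to imitate the stars: $U=X^{2k}$, $V=\bigoplus E_\nu^{kc_\nu}$, and count cokernels of monomorphisms $U\to V$. Three things can go wrong, and it pays to find out exactly which one is serious.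

The first is that there may be no monomorphisms. Take five arrows $0\to i$, $1\le i\le5$. The dual of a star mesh is $0\to X\to\bigoplus_{i=1}^5I_i\to I_0\to0$ with $\ell(I_i)=2$, $\ell(I_0)=1$, so $\ell(X)=9$. Then $\ell(X^2)=18>10=\ell(\bigoplus I_i)$. In this example one should pass to the opposite algebra.

The second is that $V$ need not be projective, so an isomorphism of cokernels need not lift to $V$, and $f,f'$ with isomorphic cokernels need not be conjugate under $\operatorname{Aut}U\times\operatorname{Aut}V$. This can be repaired: the dimension of the set of all $f'$ with a given cokernel can be bounded by homological means. We now do this.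

**Definition.** For a monomorphism $f:U\to V$ with cokernel $C$ and a module $L$ put
$$\varphi_f(L)=\dim\operatorname{Coker}\big(\operatorname{Hom}(V,L)\xrightarrow{\ \operatorname{Hom}(f,L)\ }\operatorname{Hom}(U,L)\big)=h(U,L)-h(V,L)+h(C,L).\tag{1}$$

So $\varphi_f(L)$ counts the maps $U\to L$ that do not extend to $V$. It depends only on $U,V,C$, it is additive on direct sums in $L$, and $\varphi_f\ge0$. By (1) and (F4), for every mesh $0\to Z'\to B\to Z\to0$,
$$\varphi_f(Z')+\varphi_f(Z)=\varphi_f(B)+[U:Z]-[V:Z]+[C:Z].\tag{2}$$

As an example take the quiver $1\to0$ and the inclusion $f:P_0\to P_1$ with cokernel $S_1$. Then $\varphi_f(P_0)=1$, because $\operatorname{Hom}(P_1,P_0)=0$; $\varphi_f(P_1)=0$, because $\operatorname{Hom}(P_1,P_1)\to\operatorname{Hom}(P_0,P_1)$ is an isomorphism; and $\varphi_f(S_1)=0$, because $\operatorname{Hom}(P_0,S_1)=0$. For the mesh $0\to P_0\to P_1\to S_1\to0$, equation (2) reads $1+0=0+0-0+1$.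

**Lemma 3.** For a monomorphism $f:U\to V$ with cokernel $C$,
$$\dim\{f'\text{ mono}:\operatorname{Coker}f'\cong C\}\le h(U,V)-\big[\varphi_f(V)-\varphi_f(U)-\varphi_f(\tau V)\big].$$

**Proof.** Let $\mathcal P$ be the set of pairs $(f',\pi)$ with $0\to U\xrightarrow{f'}V\xrightarrow{\pi}C\to0$ exact. It is locally closed in $\operatorname{Hom}(U,V)\times\operatorname{Hom}(V,C)$. The fiber over an $f'$ in the given set is a torsor under $\operatorname{Aut}C$, of dimension $h(C,C)$. The nonempty fibers over $\pi\in\operatorname{Hom}(V,C)$ are torsors under $\operatorname{Aut}U$, of dimension $h(U,U)$. So the given set has dimension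
$$\dim\mathcal P-h(C,C)\le h(V,C)+h(U,U)-h(C,C).$$
To bound $h(V,C)$ from above, apply $\operatorname{Hom}(V,-)$ to $0\to U\to V\to C\to0$:
$$h(V,C)=h(V,V)-h(V,U)+\dim\operatorname{Ker}\big(\operatorname{Ext}^1(V,U)\to\operatorname{Ext}^1(V,V)\big).$$
By (F3) the kernel is dual to the cokernel of $\overline{\operatorname{Hom}}(V,\tau V)\to\overline{\operatorname{Hom}}(U,\tau V)$, which is a quotient of $\operatorname{Coker}\operatorname{Hom}(f,\tau V)$. So its dimension is $\le\varphi_f(\tau V)$. To bound $h(C,C)$ from below, apply $\operatorname{Hom}(C,-)$ and then (1) twice: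
$$h(C,C)\ge h(C,V)-h(C,U)=\big[h(V,V)-h(U,V)+\varphi_f(V)\big]-\big[h(V,U)-h(U,U)+\varphi_f(U)\big].$$
Inserting both, the terms $h(V,V)$, $h(V,U)$, $h(U,U)$ cancel and the claim remains. $\square$

So we want $\varphi_f(V)-\varphi_f(U)-\varphi_f(\tau V)$ to be large, of order $k^2$. The two meshes around $X$ give the following.

**Lemma 4.** Let $X$ be indecomposable and non-projective, let $E_\nu$ be pairwise non-isomorphic, indecomposable and non-projective with $\dim\operatorname{Irr}(X,E_\nu)=c_\nu$, and $T=\sum c_\nu^2$. Let $f:U=X^{2k}\to V=\bigoplus E_\nu^{kc_\nu}$ be mono, and put $y=\varphi_f(X)$, $y_-=\varphi_f(\tau X)$, $s=\sum c_\nu\varphi_f(\tau E_\nu)$. Then $s\le y_-+y-2k$ and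
$$\varphi_f(V)-\varphi_f(U)-\varphi_f(\tau V)\ge k\big((T-4)(y-k)-2y_-\big).\tag{3}$$

**Proof.** By (F1), $X\not\cong E_\nu$. By (F2), the mesh ending at $X$ contains $\bigoplus(\tau E_\nu)^{c_\nu}$ in its middle term. Since $[U:X]=2k$ and $[V:X]=0$, equation (2) gives $y_-+y\ge s+2k$. The mesh ending at $E_\nu$ contains $X^{c_\nu}$. Since $[V:E_\nu]=kc_\nu$, equation (2) gives $\varphi_f(\tau E_\nu)+\varphi_f(E_\nu)\ge c_\nu y-kc_\nu$. Weight by $c_\nu$ and sum: with $s_+=\sum c_\nu\varphi_f(E_\nu)$ we get $s+s_+\ge T(y-k)$. Now $\varphi_f(V)=ks_+$, $\varphi_f(U)=2ky$, $\varphi_f(\tau V)=ks$, so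
$$k(s_+-2y-s)\ge k\big(T(y-k)-2y-2s\big)\ge k\big(T(y-k)-4y+4k-2y_-\big)=k\big((T-4)(y-k)-2y_-\big).\quad\square$$

This is almost the count for stars, and it shows the third and serious obstacle: the term $-2y_-$. If $y_-=0$, that is, if every map $U\to\tau X$ extends to $V$, then $0\le s\le y-2k$ gives $y\ge2k$ and (3) gives $(T-4)k^2$, exactly as for stars. But if $2y_-\ge(T-4)(y-k)$, then (3) says nothing, and nothing so far controls $y_-$.

The way out is to move to the right, away from $\eta$, along the $\tau^-$-orbit of $M$. If $X$ is replaced by a module $M_q$ far out in a sequence $M_0,M_1=\tau^-M_0,M_2=\tau^-M_1,\dots$, we need not ask that maps $U\to M_{q-1}$ extend. It suffices that maps $U\to M_0$ extend, so $\varphi_f(M_0)=0$: relation (2) along the orbit will then force the numbers $\varphi_f(M_l)$ to grow exponentially with $l$, and $y_-=\varphi_f(M_{q-1})$ is small against $y-k=\varphi_f(M_q)-k$. And such an $f$ exists: if the relevant $f$ failed to extend maps to $M_0$, the same relations, read from right to left, would produce quotients of $\operatorname{Hom}(M_l,M_0)$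 that double in dimension as $l$ decreases from $q$ to $1$. This is impossible if $2^{q-1}>h(M_1,M_0)$. The same device produces monomorphisms. First, however, we have to know that the orbit goes on forever and that the modules on it do not repeat.

## 6. Doubling lengths along the $\tau^-$-orbit

**Step 1: normalization.** The aim is to choose the right side of the duality. Put $x=\ell(X)$, $m=\ell(M)$, $e_\nu=\ell(E_\nu)$, so $\sum c_\nu e_\nu=x+m$. A projective $P$ and an injective $I$ cannot both occur among the $E_\nu$: we would have $P\not\cong I$, and $x+m\ge\ell(P)+\ell(I)>x+m$ by (F1). Passing to $A^{\mathrm{op}}$ via $D$ exchanges $x$ with $m$ and projective with injective, and preserves the assumptions. So we may assume that no $E_\nu$ is injective, and that either $x\le m$ or some $E_\nu$ is projective. Indeed, if some $E_\nu$ is injective, then none is projective, and the dual sequence has a projective and no injective middle term. If there is neither an injective nor a projective middle term and $x>m$, dualize.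

**Step 2: extending a mesh to the right.** The purpose of the next lemma is to show that $M$ is not injective, so that a further mesh exists, and to record the length inequalities.

**Lemma 5.** Let $0\to X\to\bigoplus E_\nu^{c_\nu}\oplus F\to M\to0$ be a mesh with $E_\nu$ pairwise non-isomorphic, indecomposable and non-injective, $[F:E_\nu]=0$, and $T=\sum c_\nu^2\ge5$. Then $M$ is not injective, and there is a mesh $0\to M\to\bigoplus(\tau^-E_\nu)^{c_\nu}\oplus F'\to M'\to0$ with $M'=\tau^-M$ and $[F':\tau^-E_\nu]=0$. With $m,m',e_\nu,e'_\nu$ the lengths of $M,M',E_\nu,\tau^-E_\nu$,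
$$e_\nu+e'_\nu\ge c_\nu m,\qquad m+m'\ge\sum_\nu c_\nu e'_\nu.\tag{4}$$
If $\tau^-E_\kappa$ is injective, then $e'_\kappa>m'$ and
$$\sum_\nu c_\nu e'_\nu-e'_\kappa<m.\tag{5}$$

**Proof.** By (F2), $\dim\operatorname{Irr}(M,\tau^-E_\nu)=\dim\operatorname{Irr}(E_\nu,M)=c_\nu$. Suppose $M$ is injective. Its source map is $M\to M/\operatorname{soc}M$, so $\bigoplus(\tau^-E_\nu)^{c_\nu}$ is a direct summand of $M/\operatorname{soc}M$. Choose simple submodules $S_\nu\subseteq\tau^-E_\nu$ and write $\operatorname{soc}(M/\operatorname{soc}M)=\bigoplus S^{n_S}$. Then $n_S\ge\sum_{\nu:S_\nu\cong S}c_\nu$, so $\sum n_S^2\ge\sum c_\nu^2\ge5$, contradicting Lemma 2. Hence $M$ is not injective, and the mesh starting at $M$ has the stated form. The mesh from $E_\nu$ to $\tau^-E_\nu$ contains $M^{c_\nu}$, which gives the first part of (4); the second part is clear. If $\tau^-E_\kappa$ is injective, then (F1), applied to an irreducible map $\tau^-E_\kappa\to M'$, gives $e'_\kappa>m'$, and (4) gives $\sum c_\nu e'_\nu\le m+m'<m+e'_\kappa$. $\square$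

For $n\ge1$ consider the following condition.

**Condition $(H_n)$.** There is a mesh $0\to M_{n-1}\to\bigoplus_\nu(E_\nu^{(n)})^{c_\nu}\oplus F_n\to M_n\to0$ with the $E_\nu^{(n)}$ pairwise non-isomorphic, indecomposable and non-injective, $[F_n:E_\nu^{(n)}]=0$, and $\ell(M_{n-1})\le\ell(M_n)$.

**Step 3: the induction step.** We show that $(H_n)$ implies $(H_{n+1})$ with $M_{n+1}=\tau^-M_n$, $E_\nu^{(n+1)}=\tau^-E_\nu^{(n)}$, and that moreover $\ell(M_{n+1})\ge2\ell(M_n)$. Write $x,m,m',e_\nu,e'_\nu$ for the lengths of $M_{n-1},M_n,M_{n+1},E_\nu^{(n)},E_\nu^{(n+1)}$. Then $\sum c_\nu e_\nu\le x+m$ and $x\le m$. Weighting the first part of (4) by $c_\nu$ and summing, $\sum c_\nu e'_\nu\ge Tm-x-m$, so the second part gives $m'\ge(T-2)m-x\ge(T-3)m\ge2m$.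

It remains to see that no $E_\kappa^{(n+1)}$ is injective. Suppose one is. If $c_\kappa\ge2$, the left side of (5) is $\ge e'_\kappa>m'\ge2m$, a contradiction. If $c_\kappa=1$, the left side of (5) is
$$\sum_{\nu\ne\kappa}c_\nu e'_\nu\ge(T-1)m-\sum_{\nu\ne\kappa}c_\nu e_\nu\ge(T-1)m-(x+m-e_\kappa)\ge(T-3)m\ge2m,$$
a contradiction. The $E_\nu^{(n+1)}$ are pairwise non-isomorphic because the $E_\nu^{(n)}$ are.

**Step 4: the start.** If $x\le m$, then $\eta$ itself is $(H_1)$ with $M_0=X$, $M_1=M$, $F_1=0$. Otherwise $x>m$ and some $E_\nu=P$ is projective, of length $p>x>m$. We show that the next mesh gives $(H_1)$. Write $c_P$ for the multiplicity of $P$. From $c_Pp\le x+m<2p$ we get $c_P=1$. Put $o=\sum_{\nu\ne P}c_\nu e_\nu=x+m-p<m$. By Lemma 5 and (4),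
$$\sum_{\nu\ne P}c_\nu e'_\nu\ge(T-1)m-o>3m,$$
so $m'>2m$. Suppose some $\tau^-E_\kappa$ is injective.

* If $\kappa=P$, then (5) says $\sum_{\nu\ne P}c_\nu e'_\nu<m$, a contradiction.
* If $\kappa\ne P$ and $c_\kappa\ge2$, the left side of (5) is $\ge e'_\kappa>m'>2m$, a contradiction.
* If $\kappa\ne P$ and $c_\kappa=1$, the left side of (5) is $\ge\sum_{\nu\ne\kappa,P}c_\nu e'_\nu\ge(T-2)m-o>(T-3)m\ge2m$, a contradiction.

So $(H_1)$ holds with $M_0=M$, $M_1=\tau^-M$, $E_\nu^{(1)}=\tau^-E_\nu$.

**Step 5: the ladder.** By induction $(H_n)$ holds for all $n\ge1$, and $\ell(M_{n+1})\ge2\ell(M_n)$ for $n\ge1$. Shift all indices by one, so that the old $M_1$ becomes $M_0$. With $m_n=\ell(M_n)$,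
$$m_{n+1}\ge2m_n\qquad(n\ge0),\tag{6}$$
and for all $n\ge1$ we have meshes
$$(\alpha_n):\ 0\to M_{n-1}\to\bigoplus_\nu(E_\nu^{(n)})^{c_\nu}\oplus F_n\to M_n\to0,$$
$$(\beta_{\nu,n}):\ 0\to E_\nu^{(n)}\to M_n^{c_\nu}\oplus R_\nu^{(n)}\to E_\nu^{(n+1)}\to0,$$
with $[F_n:E_\nu^{(n)}]=0$ and $[R_\nu^{(n)}:M_n]=0$. All $M_n$ ($n\ge0$) and all $E_\nu^{(n)}$ ($n\ge1$) are non-injective.

**Step 6: no coincidences.** To apply (2) along the ladder we must know the terms $[V:Z]$, so we have to exclude that modules of the ladder coincide in an inconvenient way.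

**Lemma 6.** Let $n\ge1$.
(i) $E_\kappa^{(n+1)}\not\cong M_r$ for $1\le r\le n$.
(ii) $E_\kappa^{(n+1)}\not\cong E_\nu^{(l)}$ for $2\le l\le n$ and all $\nu$.
(iii) $E_\kappa^{(n)}\not\cong M_0$.

**Proof.** By $(\alpha_{n+1})$ there is an irreducible map $M_n\to E_\kappa^{(n+1)}$.

(i) Let $E_\kappa^{(n+1)}\cong M_r$. If $r=n$, we get an irreducible map between modules of equal length, contradicting (F1). If $r<n$, then $M_n$ is a summand of the middle term of $(\alpha_r)$, so $m_n\le m_{r-1}+m_r<2m_r\le m_{r+1}\le m_n$, a contradiction.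

(ii) Let $E_\kappa^{(n+1)}\cong E_\nu^{(l)}$. Then the middle term of $(\beta_{\nu,l-1})$ contains $M_{l-1}^{c_\nu}\oplus M_n$; note that $M_n\not\cong M_{l-1}$ by (6). Let $e_\omega^{(j)}=\ell(E_\omega^{(j)})$. Then $e_\nu^{(l-1)}+e_\nu^{(l)}\ge c_\nu m_{l-1}+m_n$, and $e_\omega^{(l-1)}+e_\omega^{(l)}\ge c_\omega m_{l-1}$ for $\omega\ne\nu$. Weight by $c_\omega$, sum, and use $(\alpha_{l-1})$ and $(\alpha_l)$:
$$Tm_{l-1}+m_n\le\sum_\omega c_\omega(e_\omega^{(l-1)}+e_\omega^{(l)})\le m_{l-2}+2m_{l-1}+m_l.$$
Since $m_l\le m_n$, this gives $3m_{l-1}\le(T-2)m_{l-1}\le m_{l-2}$, contradicting (6).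

(iii) If $E_\kappa^{(n)}\cong M_0$, then applying $\tau^-$ gives $E_\kappa^{(n+1)}\cong M_1$, contradicting (i). $\square$

**Step 7: compatible maps in the meshes.** We want the map that leaves $M_l$ in $(\beta_{\nu,l})$ to be the same as the map that leaves $M_l$ in $(\alpha_{l+1})$, and similarly at the $E$'s. Choose a source map of $M_0$, with components $f^1_{\nu,a}:M_0\to E_\nu^{(1)}$ ($1\le a\le c_\nu$). The cokernel map in $(\alpha_1)$ has components $g^1_{\nu,a}:E_\nu^{(1)}\to M_1$ whose classes form a basis of $\operatorname{Irr}(E_\nu^{(1)},M_1)$. By (F2) there is a source map of $E_\nu^{(1)}$ with the components $g^1_{\nu,a}$ into $M_1^{c_\nu}$. Its cokernel map has components $f^2_{\nu,a}:M_1\to E_\nu^{(2)}$ whose classes form a basis of $\operatorname{Irr}(M_1,E_\nu^{(2)})$. By (F2), applied to all $\nu$ simultaneously, there is a source map of $M_1$ with components $f^2_{\nu,a}$. Continue in this way. For all $l\ge1$, $(\alpha_l)$ then has components $f^l_{\nu,a}$ and $g^l_{\nu,a}$, and $(\beta_{\nu,l})$ has components $g^l_{\nu,a}$ and $f^{l+1}_{\nu,a}$.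

## 7. A map out of $M_q^2$ along which maps extend

We now construct, for large $q$, one map $g_q:M_q^2\to\bigoplus(E_\nu^{(q+1)})^{c_\nu}$ that is mono and along which all maps to $M_0$ extend. Choose pairwise linearly independent linear forms $\alpha_{\nu,a}$ on $K^2$ ($1\le\nu\le s$, $1\le a\le c_\nu$), which is possible since $K$ is infinite. For $q\ge3$ let
$$g=g_q:\ M_q\otimes_KK^2\to\bigoplus_\nu(E_\nu^{(q+1)})^{c_\nu},\qquad z\otimes v\mapsto\big(\alpha_{\nu,a}(v)f^{q+1}_{\nu,a}(z)\big)_{\nu,a}.$$

**Lemma 7.** Let $Y$ be a module with $[Y:M_l]=0$ for $l\ge1$ and $[Y:E_\nu^{(l)}]=0$ for $l\ge2$ and all $\nu$. If $2^{q-1}>h(M_1,Y)$, then $\operatorname{Hom}_A(g_q,Y)$ is surjective.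

**Proof.** Write $H(Z)=\operatorname{Hom}_A(Z,Y)$, and suppose that $\operatorname{Hom}(g,Y)$ is not surjective.

**Step 1: a functional that detects the failure.** A linear functional on $\operatorname{Hom}_A(M_q\otimes K^2,Y)=\operatorname{Hom}_K(K^2,H(M_q))$ has the form $\beta\mapsto\operatorname{tr}(\psi\beta)$ with $\psi\in\operatorname{Hom}_K(H(M_q),K^2)$. The image of $\operatorname{Hom}(g,Y)$ is spanned by the maps $v\mapsto\alpha_{\nu,a}(v)\,hf^{q+1}_{\nu,a}$ with $h\in H(E_\nu^{(q+1)})$. On such a map the functional takes the value $\operatorname{tr}\big(v\mapsto\alpha_{\nu,a}(v)\psi(hf^{q+1}_{\nu,a})\big)=\alpha_{\nu,a}(\psi(hf^{q+1}_{\nu,a}))$. So there is $\psi\ne0$ with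
$$\psi(hf^{q+1}_{\nu,a})\in\ker\alpha_{\nu,a}\qquad\text{for all }\nu,a\text{ and }h\in H(E_\nu^{(q+1)}).\tag{7}$$

**Step 2: carrying $\ker\psi$ to the left.** The aim is to transport the proper subspace $\ker\psi\subset H(M_q)$ through the ladder. Define subspaces $S(M_l)\subseteq H(M_l)$ and $S_\nu^l\subseteq H(E_\nu^{(l)})$ by descending recursion:

* $S(M_q)=\ker\psi$, and $S_\nu^{q+1}=\{h:hf^{q+1}_{\nu,a}\in S(M_q)\text{ for all }a\}$;
* for $2\le l\le q$, $S_\nu^l=\sum_aS(M_l)g^l_{\nu,a}+\{\text{maps factoring through the component }E_\nu^{(l)}\to R_\nu^{(l)}\text{ of }(\beta_{\nu,l})\}$;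
* for $2\le l\le q$, $S(M_{l-1})=\sum_{\nu,a}S_\nu^lf^l_{\nu,a}+\{\text{maps factoring through the component }M_{l-1}\to F_l\text{ of }(\alpha_l)\}$.

By construction $S_\nu^{l+1}f^{l+1}_{\nu,a}\subseteq S(M_l)$ for $1\le l\le q$, and $S(M_l)g^l_{\nu,a}\subseteq S_\nu^l$ for $2\le l\le q$. Put
$$x_l=\dim H(M_l)/S(M_l),\qquad\epsilon_\nu^l=\dim H(E_\nu^{(l)})/S_\nu^l,\qquad\sigma_l=\sum_\nu c_\nu\epsilon_\nu^l.$$

**Step 3: the inequalities between the codimensions.** Let $2\le l\le q$. By (F4), $H$ is exact on $(\beta_{\nu,l})$ and $(\alpha_l)$, because $[Y:E_\nu^{(l)}]=0=[Y:M_{l-1}]$. So $H(E_\nu^{(l)})$ is the quotient of $H(M_l)^{c_\nu}\oplus H(R_\nu^{(l)})$ by the image of $H(E_\nu^{(l+1)})$, and $S_\nu^l$ is the image of $S(M_l)^{c_\nu}\oplus H(R_\nu^{(l)})$. Hence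
$$H(E_\nu^{(l)})/S_\nu^l\cong\operatorname{Coker}\big(H(E_\nu^{(l+1)})\to(H(M_l)/S(M_l))^{c_\nu},\ h\mapsto(hf^{l+1}_{\nu,a})_a\big),$$
and this map kills $S_\nu^{l+1}$. In the same way
$$H(M_{l-1})/S(M_{l-1})\cong\operatorname{Coker}\big(H(M_l)\to\bigoplus_\nu(H(E_\nu^{(l)})/S_\nu^l)^{c_\nu},\ h\mapsto(hg^l_{\nu,a})_{\nu,a}\big),$$
and this map kills $S(M_l)$. Therefore
$$\epsilon_\nu^l\ge c_\nu x_l-\epsilon_\nu^{l+1},\qquad x_{l-1}\ge\sigma_l-x_l\qquad(2\le l\le q).\tag{8}$$
Weighting the first inequality by $c_\nu$ and summing, $\sigma_l\ge Tx_l-\sigma_{l+1}$, so $x_{l-1}\ge(T-1)x_l-\sigma_{l+1}$.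

**Step 4: the first rung.** We show $x_{q-1}\ge x_q$ and $x_{q-1}\ge2$; here the choice of the linear forms enters. We have $x_q=\operatorname{rank}\psi\in\{1,2\}$. The map $h\mapsto(\psi(hf^{q+1}_{\nu,a}))_a$ has kernel $S_\nu^{q+1}$, so by (7) it embeds $H(E_\nu^{(q+1)})/S_\nu^{q+1}$ into $\bigoplus_a(\ker\alpha_{\nu,a}\cap\operatorname{im}\psi)$. If $x_q=2$, then $\epsilon_\nu^{q+1}\le c_\nu$, so $\sigma_{q+1}\le T$ and $x_{q-1}\ge2(T-1)-T=T-2\ge3$. If $x_q=1$, the line $\operatorname{im}\psi$ equals $\ker\alpha_{\nu,a}$ for at most one pair $(\nu,a)$, so $\sigma_{q+1}\le c:=\max_\nu c_\nu$ and $x_{q-1}\ge T-1-c$. This is at least $2$: if $c\le2$ use $T\ge5$; if $c\ge3$ use $T\ge c^2$, so that $T-1-c\ge c^2-c-1\ge5$.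

**Step 5: doubling.** Let $2\le l\le q-1$. By (8) for $l+1$ we have $\sigma_{l+1}\le x_l+x_{l+1}$, hence
$$x_{l-1}\ge(T-1)x_l-\sigma_{l+1}\ge(T-2)x_l-x_{l+1}\ge3x_l-x_{l+1}.$$
Starting from $x_{q-1}\ge x_q$ and going down, we have $x_l\ge x_{l+1}$ inductively, so $x_{l-1}\ge2x_l$. After $q-2$ steps, $h(M_1,Y)\ge x_1\ge2^{q-2}x_{q-1}\ge2^{q-1}$, a contradiction. $\square$

**Two applications.** Lemma 7 applies to $Y=D({}_AA)$, which is injective while all $M_l$ and $E_\nu^{(l)}$ are non-injective. It also applies to $Y=M_0$, by (6) and Lemma 6(iii). From now on fix $q\ge3$ with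
$$2^{q-1}>\max\{h(M_1,DA),\,h(M_1,M_0)\},$$
and let $g=g_q$. Since $\operatorname{Hom}_A(g,DA)\cong D(g)$ is surjective, $g$ is a monomorphism. And $\operatorname{Hom}(g,M_0)$ is surjective.

## 8. Quadratically many parameters

For $k\ge1$ let
$$U=M_q^{2k},\qquad V=\bigoplus_\nu(E_\nu^{(q+1)})^{kc_\nu},\qquad\mathcal X=\{f\in\operatorname{Hom}_A(U,V):f\text{ mono},\ \operatorname{Hom}(f,M_0)\text{ surjective}\}.$$
Both conditions are rank conditions, so $\mathcal X$ is open, and it contains $g^{\oplus k}$. Moreover $\tau V=\bigoplus_\nu(E_\nu^{(q)})^{kc_\nu}$.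

**Lemma 8.** For every $f\in\mathcal X$ we have $\varphi_f(V)-\varphi_f(U)-\varphi_f(\tau V)\ge(T-4)k^2\ge k^2$.

**Proof.** Write $\varphi=\varphi_f$, $y_l=\varphi(M_l)\ge0$ and $s_l=\sum_\nu c_\nu\varphi(E_\nu^{(l)})$. Since $f\in\mathcal X$, $y_0=0$.

**Step 1: mesh relations.** Lemma 6 with $n=q$ gives $[V:M_l]=0$ for $1\le l\le q$ and $[V:E_\nu^{(l)}]=0$ for $2\le l\le q$. Also $[U:M_q]=2k$. Apply (2) and drop nonnegative terms. From $(\alpha_l)$:
$$s_l\le y_{l-1}+y_l\quad(1\le l\le q-1),\qquad s_q\le y_{q-1}+y_q-2k.$$
From $(\beta_{\nu,l})$ for $1\le l\le q-1$, weighted by $c_\nu$ and summed over $\nu$: $s_l+s_{l+1}\ge Ty_l$.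

**Step 2: growth of $y_l$.** We want $y_{q-1}$ to be small against $y_q-k$. Combining the relations of Step 1,
$$y_{l+1}\ge(T-2)y_l-y_{l-1}\quad(1\le l\le q-2),\qquad y_q\ge(T-2)y_{q-1}-y_{q-2}+2k.$$
We claim $y_{l-1}\le\frac12y_l$ for $1\le l\le q-1$. For $l=1$ this holds because $y_0=0$. If it holds for some $l\le q-2$, then $y_{l+1}\ge3y_l-\frac12y_l\ge2y_l$, which is the claim for $l+1$. Consequently $y_q\ge3y_{q-1}-\frac12y_{q-1}+2k$, that is,
$$y_q-k\ge\tfrac52y_{q-1}+k.\tag{9}$$

**Step 3: the obstacle is gone.** Lemma 4 applies to $X=M_q$ and $E_\nu=E_\nu^{(q+1)}$, which are non-projective; here $y=y_q$ and $y_-=\varphi(\tau M_q)=y_{q-1}$. By (3) and (9),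
$$\varphi(V)-\varphi(U)-\varphi(\tau V)\ge k\big((T-4)(y_q-k)-2y_{q-1}\big)\ge k\Big((T-4)k+\big(\tfrac52(T-4)-2\big)y_{q-1}\Big)\ge(T-4)k^2,$$
since $\frac52(T-4)-2\ge\frac12$. $\square$

**End of the proof of Theorem A.** Let $C$ be any module. If $\{f\in\mathcal X:\operatorname{Coker}f\cong C\}$ is not empty, Lemma 3, applied to one of its elements, and Lemma 8 bound its dimension by $h(U,V)-k^2$. By Lemma 1,
$$k^2\le\dim V-\dim U=kd,\qquad d=\sum_\nu c_\nu\dim E_\nu^{(q+1)}-2\dim M_q.$$
Here $d$ does not depend on $k$, because $q$ was fixed before $k$. For $k>|d|$ this is a contradiction. Hence $T\le4$ when no $E_i$ is projective-injective. Part (1) and the remaining case of part (2) were proved in Section 4. $\blacksquare$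

## 9. The five-term sequences, sharpness, and subquadratic growth

**Complement 1 (structure for five terms).** Let $A$ be tame. Then $\operatorname{sd}(\eta)=5$ if and only if $\eta$ is the sequence of (F5) for an indecomposable projective-injective $P$ whose heart $H=\operatorname{rad}P/\operatorname{soc}P$ has exactly four indecomposable summands. In that case these four are neither projective nor injective, have simple, pairwise non-isomorphic tops, and have simple, pairwise non-isomorphic socles.

**Proof.** The equivalence is Theorem A together with (F5). That no summand of $H$ is projective was shown in Section 4. If a summand $E_i$ of $H$ were injective, then (F1), applied to $E_i\to P/\operatorname{soc}P$, would give $\ell(E_i)>\ell(P/\operatorname{soc}P)>\ell(H)$, which is absurd. In $\operatorname{rad}P/\operatorname{rad}^2P=\bigoplus S^{n_S}$ we have $\sum n_S\ge\ell(\operatorname{top}H)\ge4$, while $\sum n_S^2\le4$ by Lemma 2. As $n_S\le n_S^2$, equality holds everywhere: all nonzero $n_S$ equal $1$, there are four of them, and $\ell(\operatorname{top}H)=4$.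 So the four tops are simple and pairwise non-isomorphic. Socles are treated dually, since $\operatorname{soc}H\subseteq\operatorname{soc}(P/\operatorname{soc}P)$. $\square$

**Complement 2 (repeated middle terms).** Let $A$ be tame and $E_i\cong E_j$ for some $i\ne j$. By part (1) these terms are not projective-injective, so some $c_\nu\ge2$, and $\sum c_\nu^2\le4$ forces $s=1$ and $c_1=2$. So $\operatorname{sd}(\eta)=2$, or $\operatorname{sd}(\eta)=3$ with a projective-injective third term.

**Complement 3 (sharpness).** The following cases occur over tame algebras.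

* Multiplicities $(1,1,1,1)$ without projective-injective term: the four-subspace quiver of Section 1, with $0\to P_0\to P_1\oplus P_2\oplus P_3\oplus P_4\to\tau^-P_0\to0$.
* Multiplicity $(2)$: the Kronecker algebra, with $0\to P_0\to P_1^2\to\tau^-P_0\to0$.
* $\operatorname{sd}(\eta)=5$: the commutative quiver $a\to b_i\to c$ of Section 1.
* $\operatorname{sd}(\eta)=3$ with a double term: $\Lambda=K[u,v]/(u^2,v^2)$, with $0\to\operatorname{rad}\Lambda\to\Lambda\oplus S^2\to\Lambda/\operatorname{soc}\Lambda\to0$, where $S$ is the simple module.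

Here is the check of tameness for the third example. Let $N$ be an indecomposable representation and suppose the common path $a\to c$ maps some $n\in N_a$ to a nonzero element. The map $P\to N$ that sends the generator of $P=P_a$ to $n$ is nonzero on the simple socle of $P$, hence mono. As $P$ is injective, it splits, and $N\cong P$. So if $N\not\cong P$, all compositions $N_a\to N_{b_i}\to N_c$ are zero. Put $\ker_i=\ker(N_{b_i}\to N_c)$ and choose a complement $N_i'$ of $\ker_i$ in $N_{b_i}$. Since the image of $N_a$ in $N_{b_i}$ lies in $\ker_i$, the representation splits as $(N_a;\ker_i;0)\oplus(0;N_i';N_c)$. By indecomposability $N$ is one of the two summands, hence a representation of a quiver of type $\widetilde D_4$, which is tame.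

For the fourth example, $\Lambda$ has simple socle $Kuv$, so it embeds in $D\Lambda$, which has the same dimension, and $\Lambda$ is projective-injective with heart $S^2$. By the argument just given, an indecomposable module not isomorphic to $\Lambda$ is annihilated by $uv$, so it is a module $N$ over $K[u,v]/(u,v)^2$. Writing $N=N_1\oplus\operatorname{rad}N$ as a vector space, $u$ and $v$ are given by two maps $N_1\to\operatorname{rad}N$. So $N$ is the total space of a Kronecker representation. Passing to total spaces respects direct sums, so that representation is indecomposable if $N$ is, and tameness of $\Lambda$ follows from that of the Kronecker algebra.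

**Complement 4 (a weaker hypothesis).** Part (1) of Theorem A holds for every finite-dimensional $A$. Part (2) holds for every finite-dimensional algebra $A$ over an algebraically closed field with the following property: there is a function $\mu$ with $\mu(n)/n^2\to0$ such that, for every $n$, the $n$-dimensional $A$-modules are covered up to isomorphism by finitely many morphisms $Y_j\to\operatorname{mod}_A(n)$ from varieties of dimension $\le\mu(n)$.

**Proof.** Part (1) was proved without tameness. The property passes to $A^{\mathrm{op}}$ via $D$, and for tame algebras one can take $\mu(n)=n$, by the proof of Lemma 1. Tameness was used only through Lemma 1, whose proof now gives $p\le\mu(D_0)$. In Lemma 2 and in Section 8 it is applied with $p\ge k^2$ and $D_0=kd$, where $d$ is fixed and $k\ge1$ is arbitrary. Since a monomorphism $U\to V$ exists, $d\ge0$. If $d=0$, all cokernels vanish, so the set $\{f\in\mathcal X:\operatorname{Coker}f\cong0\}$ is $\mathcal X$ and has codimension $0<k^2$, which contradicts the bound on its dimension. If $d>0$, then $k^2\le\mu(kd)$,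 that is, $\mu(kd)/(kd)^2\ge1/d^2$ for all $k$, which contradicts $\mu(n)/n^2\to0$. $\square$
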